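\title{A self-retraction in System F that is not an isomorphism}

\begin{abstract}
A type $\rho$ is a retract of a type $\tau$ if there are terms $F:\rho\to\tau$ and $G:\tau\to\rho$ with $G\circ F=_{\beta\eta}\mathbf I$. We disprove the conjecture that in System F every retraction of a type onto itself is an isomorphism. The counterexample consists of closed terms on a closed type and instantiates quantifiers only with quantifier-free types. The same construction gives, for every type $p$, a type $U_p$ of which $p\to U_p$ is a retract, and two types that are retracts of each other without being isomorphic. The conjecture does hold for simple types, and $\tau\to\tau$ is never a retract of $\tau$.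
\end{abstract}

\section{Introduction}\label{sec:intro}

We work in System F, the polymorphic (second-order) lambda calculus. Between terms, $=$ denotes $\beta\eta$-conversion, with the $\beta$- and $\eta$-rules for both term and type abstraction; Section~\ref{sec:F} recalls the rules. We write $G\circ F$ for $\lambda x.G(Fx)$ and $\mathbf I$ for $\lambda x.x$ at the appropriate type.

\begin{definition}\label{def:retract}
A type $\rho$ is a \emph{retract} of a type $\tau$, written $\rho\le\tau$, if there are an environment $E$ and terms $E\vdash F:\rho\to\tau$ and $E\vdash G:\tau\to\rho$ with $G\circ F=\mathbf I$. The free variables of $F$ and $G$ may have arbitrary types. If $F$ and $G$ have no free term variables, then $\rho\le\tau$ \emph{via closed terms}. If $F\circ G=\mathbf I$ holds as well, then $\rho$ and $\tau$ are \emph{isomorphic in $E$}.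
\end{definition}

The relation $\rho\le\tau$ says that $\tau$ has room for $\rho$: the coder $F$ stores an unknown value of type $\rho$ in $\tau$, and the decoder $G$ recovers it. For example, $\rho\le(p\to\rho)$ by $\lambda x\lambda v.x$ and $\lambda f.fu$, where $u:p$ is a variable of the environment. Since $F=\lambda x.Fx$, a coder can always be given as a term $C:\tau$ with a distinguished free variable $x:\rho$, so that $F=\lambda x.C$; the decoder is then called $D$. The following conjecture is posed in \cite{RTMA}.

\begin{quote}
\textbf{Conjecture.} Let $E\vdash\lambda x.C:\tau\to\tau$ and $E\vdash D:\tau\to\tau$. If $D\circ(\lambda x.C)=\mathbf I$, then $(\lambda x.C)\circ D=\mathbf I$.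
\end{quote}

For functions on a finite set the analogous statement is true, and for functions on the natural numbers it fails for successor and predecessor. So the conjecture says that types behave like finite sets: no type has room for a copy of itself and something more. It would also make $\le$ an order on types up to isomorphism. To see this, note first that
\begin{equation}\label{eq:inv}
G\circ F=\mathbf I\ \text{ and }\ F\circ R=\mathbf I\quad\text{imply}\quad G=G\circ F\circ R=R,\ \text{ hence }\ F\circ G=\mathbf I .
\end{equation}
If $\rho\le\tau$ by $F,G$ and $\tau\le\rho$ by $F',G'$, then $F\circ F'$ is a coder on $\tau$ with decoder $G'\circ G$. The conjecture would give $F\circ(F'\circ G'\circ G)=\mathbf I$, and \eqref{eq:inv} would make $F,G$ an isomorphism.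

There are reasons to expect the conjecture to be true. It holds for simple types (Proposition~\ref{prop:simple}). No type has room for its own function space (Proposition~\ref{prop:reflexive}). And the obvious candidate for a counterexample, successor and predecessor on the polymorphic numerals, is not a retraction (Section~\ref{sec:succ}). Nevertheless the conjecture is false. Put
\[
S(b):=\forall d.\,(d\to b)\to(b\to d)\to b,\qquad U:=\forall b.\,(S(b)\to b)\to b .
\]

\begin{theorem}\label{thm:main}
There are a term $C:U$, whose only free variable is $x:U$, and a closed term $D:U\to U$ such that $D\circ(\lambda x.C)=\mathbf I$ but $(\lambda x.C)\circ D\ne\mathbf I$. Every type application in $C$ and $D$ is to a type variable or to a quantifier-free type.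
\end{theorem}

Thus the environment is empty, and the failure does not rely on impredicative instantiation. A variant of $U$ has room for a function space into itself. For a type $p$, with $b$ and $d$ chosen not free in $p$, put
\[
S_p(b):=\forall d.\,(d\to b)\to(b\to d)\to p\to b,\qquad U_p:=\forall b.\,(S_p(b)\to b)\to b .
\]

\begin{theorem}\label{thm:absorb}
For every type $p$, $(p\to U_p)\le U_p$ via closed terms. Hence $(p\to\cdots\to p\to U_p)\le U_p$ for any number of $p$'s.
\end{theorem}

\begin{theorem}\label{thm:noniso}
Let $p=\forall a(a\to a)$. Then $U_p\le(p\to U_p)\le U_p$ via closed terms, but in no environment are $U_p$ and $p\to U_p$ isomorphic. So $\le$ is not antisymmetric up to isomorphism.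
\end{theorem}

The three theorems are proved in Sections~\ref{sec:main}, \ref{sec:absorb} and \ref{sec:noniso}. Section~\ref{sec:succ} derives the type $U$ from the failure of the predecessor and contains the main idea.

\section{System F}\label{sec:F}

Types are built from type variables $a,b,\dots$ by $\rho\to\sigma$ and $\forall a.\rho$; the arrow associates to the right. We use Church-style terms
\[
x\ \mid\ \lambda x^\rho.M\ \mid\ MN\ \mid\ \Lambda a.M\ \mid\ M\sigma ,
\]
taken up to renaming of bound variables, which are always renamed to avoid capture. An environment $E$ assigns types to term variables. Abstraction and application are typed as in the simply typed calculus. If $M:\rho$ and $a$ is not free in the types of the free variables of $M$, then $\Lambda a.M:\forall a.\rho$; if $M:\forall a.\rho$, then $M\sigma:\rho[a:=\sigma]$. All terms below are well typed, and annotations are omitted when they are determined. The relation $=$ is the congruence generated by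
\[
(\lambda x.M)N=M[x:=N],\qquad(\Lambda a.M)\sigma=M[a:=\sigma],\qquad\lambda x.Mx=M,\qquad\Lambda a.Ma=M,
\]
where in the two $\eta$-rules $x$, respectively $a$, is not free in $M$. For instance, a variable $x:\forall a(a\to a)$ equals $\Lambda a\lambda y^a.xay$. Read from left to right, the rules define reduction. We write $\equiv$ for syntactic identity. Composition is associative by $\beta$, and $\mathbf I$ is neutral for it by $\beta$ and $\eta$. A \emph{substitution} $\theta$ simultaneously replaces type variables by types and each term variable $x:\rho$ by a term of type $\rho\theta$; it preserves typing and $=$.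

\begin{theorem}[\cite{Girard}; see also \cite{BarTypes}]\label{thm:nf}
Typable terms of System F are strongly normalizing, and $\beta\eta$-reduction is Church--Rosser on them. Hence every term has a unique $\beta\eta$-normal form, and equal terms have a common reduct.
\end{theorem}

To show that two terms differ we look at the variable with which they begin. A term $M$ \emph{has head} $h$ if $h$ is a variable and $M=h\,A_1\cdots A_n$ for some $n\ge0$, where each $A_i$ is a term or a type.

\begin{lemma}\label{lem:head}
\begin{enumerate}
\item[(a)] If $h\,A_1\cdots A_n=h'\,A'_1\cdots A'_{n'}$ with $h,h'$ variables, then $h\equiv h'$, $n=n'$, corresponding type arguments are identical, and corresponding term arguments are equal. In particular a term has at most one head.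
\item[(b)] The head of $M$, if it exists, is free in $M$.
\item[(c)] A term whose type is a type variable has a head.
\item[(d)] If $M$ has head $h$ and $h\theta\equiv h$, then $M\theta$ has head $h$.
\end{enumerate}
\end{lemma}

\begin{proof}
No term $h\,A_1\cdots A_m$ is a redex, since a $\beta$-redex is an applied abstraction and an $\eta$-redex is an abstraction. So every reduction of $h\,A_1\cdots A_n$ takes place inside the term arguments, and (a) follows by taking a common reduct. The normal form of $M$ begins with $h$, and reduction creates no free variables; this gives (b). A normal form is an abstraction or a variable applied to arguments, and an abstraction has an arrow type or a quantified type; this gives (c). For (d), $M\theta=h\,(A_1\theta)\cdots(A_n\theta)$.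
\end{proof}

We also need pairs of elements of a type variable $a$, in a form that uses no quantifier. Put $\sigma_a:=(a\to a\to a)\to a$ and, for $M,N:a$,
\begin{gather*}
\langle M,N\rangle:=\lambda t^{a\to a\to a}.\,tMN:\sigma_a,\qquad\delta:=\lambda y^a.\langle y,y\rangle:a\to\sigma_a,\\
\pi_1:=\lambda w^{\sigma_a}.\,w(\lambda u^av^a.u),\qquad\pi_2:=\lambda w^{\sigma_a}.\,w(\lambda u^av^a.v):\sigma_a\to a .
\end{gather*}
By $\beta$, $\pi_1\langle M,N\rangle=(\lambda uv.u)MN=M$ and $\pi_2\langle M,N\rangle=(\lambda uv.v)MN=N$. Therefore
\begin{equation}\label{eq:delta}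
\pi_1\circ\delta=\mathbf I=\pi_2\circ\delta .
\end{equation}
So $a\le\sigma_a$ with one coder $\delta$ and two different decoders. The counterexample uses both.

\section{Two finiteness properties}\label{sec:finite}

Without quantifiers, types can be interpreted as finite sets, and these interpretations see every inequality between terms. The \emph{full type structure} over a set $X$ interprets the simple types over a single atom $o$ by $[\![o]\!]=X$ and $[\![\rho\to\sigma]\!]=$ the set of all functions from $[\![\rho]\!]$ to $[\![\sigma]\!]$. Given values for its free variables, a simply typed term denotes an element of the interpretation of its type, and $\beta\eta$-equal terms denote the same element. Statman's finite completeness theorem \cite{Statman} is the converse: simply typed terms that are not $\beta\eta$-equal are separated by a full type structure over some finite set.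

\begin{proposition}\label{prop:simple}
The conjecture holds if $E$, $\tau$, $C$ and $D$ are simply typed, that is, contain no $\forall$, no $\Lambda$ and no type application.
\end{proposition}

\begin{proof}
Let $F:=\lambda x.C$, and let $(\cdot)^\circ$ replace every type variable by one atom $o$. This is a substitution, so $D^\circ\circ F^\circ=\mathbf I$. The equation holds already in the simply typed calculus, because its two sides have a common reduct by Theorem~\ref{thm:nf} and reducts of simply typed terms are simply typed.

Let $X$ be a finite set, and fix values for the variables $\vec v$ that are free in $F$ or $D$; they have values in finite sets because $E$ is simply typed. Then $[\![F^\circ]\!]$ is a function from the finite set $[\![\tau^\circ]\!]$ to itself with left inverse $[\![D^\circ]\!]$. It is injective, hence bijective, and its left inverse is a two-sided inverse. So $F^\circ\circ D^\circ$ and $\mathbf I$ have the same denotation for all values of $\vec v$, which means that the closed terms $\lambda\vec v.\,F^\circ\circ D^\circ$ and $\lambda\vec v.\,\mathbf I$ have the same denotation. Since $X$ is arbitrary, they are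 equal by Statman's theorem, and applying both to $\vec v$ gives $F^\circ\circ D^\circ=\mathbf I$.

It remains to return to the original atoms. Let $N$ be the normal form of $F\circ D$; it is simply typed. The term $N^\circ$ differs from $N$ only in its annotations, so it contains no redex, and $N^\circ=F^\circ\circ D^\circ=\lambda x^{\tau^\circ}.x$. By uniqueness of normal forms $N^\circ\equiv\lambda x^{\tau^\circ}.x$. Hence $N$ is of the form $\lambda x.x$, and since $N:\tau\to\tau$, it is $\lambda x^\tau.x$.
\end{proof}

So quantifiers are necessary for a counterexample. The second property holds in all of System F: a type with room for its own function space would admit self-application, and with it a fixed point that normalization excludes.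

\begin{proposition}\label{prop:reflexive}
There is no type $\tau$ with $(\tau\to\tau)\le\tau$, in any environment.
\end{proposition}

\begin{proof}
Suppose $F:(\tau\to\tau)\to\tau$ and $G:\tau\to(\tau\to\tau)$ satisfy $G\circ F=\mathbf I$. For a fresh variable $f:\tau\to\tau$ put $\Theta:=\lambda x^\tau.f(G\,x\,x)$ and $N:=G(F\Theta)(F\Theta):\tau$. Since $G(F\Theta)=\Theta$,
\[
N=\Theta(F\Theta)=f\bigl(G(F\Theta)(F\Theta)\bigr)\equiv fN .
\]
Let $n$ be the normal form of $N$. Then $fn$ is normal, because $f$ is a variable, and $fn=fN=N$. By uniqueness $n\equiv fn$, which is impossible since $fn$ is longer than $n$.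
\end{proof}

\section{Successor and predecessor}\label{sec:succ}

In the untyped calculus a one-sided inverse is easy to find: wrap $x$ as $\lambda k.kx$ and unwrap with $\lambda z.z\mathbf I$. With types this is the retraction $\rho\le\forall b.(\rho\to b)\to b$ given by $\lambda x\Lambda b\lambda k.kx$ and $\lambda z.z\rho\,\mathbf I$. It is never a retraction of a type onto itself, since $\rho$ is shorter than $\forall b.(\rho\to b)\to b$. So the coder cannot hand $x$ to $k$ as it stands. It can, however, first run $x$ at some type and hand over the result.

The successor on the polymorphic numerals $\mathrm{Nat}:=\forall b.(b\to b)\to b\to b$ does exactly this. With the predecessor defined by pairs, the candidates for coder and decoder are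
\begin{gather*}
\mathrm{succ}:=\lambda x.\Lambda b\lambda k^{b\to b}\lambda n^b.\,k(x\,b\,k\,n),\\
\mathrm{pred}:=\lambda z.\Lambda a\lambda h^{a\to a}\lambda m^a.\,\pi_1\bigl(z\,\sigma_a\,P\,(\delta m)\bigr),\qquad P:=\lambda w^{\sigma_a}.\langle\pi_2w,\,h(\pi_2w)\rangle .
\end{gather*}
Applying $P$ to $\delta m$ a total of $r+1$ times gives $\langle h^rm,h^{r+1}m\rangle$, by induction on $r$, so $\mathrm{pred}$ inverts $\mathrm{succ}$ on each numeral $\Lambda b\lambda k\lambda n.k^rn$. A retraction must work on a variable $x$, and there
\[
\mathrm{pred}(\mathrm{succ}\,x)\,a\,h\,m=\pi_1\bigl(P(x\,\sigma_a\,P\,(\delta m))\bigr)=\pi_2\bigl(x\,\sigma_a\,P\,(\delta m)\bigr)=x\,\sigma_a\,P\,(\delta m)\,(\lambda uv.v),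
\]
which differs from $x\,a\,h\,m$ by Lemma~\ref{lem:head}(a).

This computation shows one device that works and one obstacle. The decoder supplies a single function for $k$, and this function has two jobs: its outermost call must undo the wrapping, and its other calls must act as $h$. Pairs make this possible, since the outermost call is read through $\pi_1$ and the others through $\pi_2$. The price is that $b$ becomes $\sigma_a$. The coder runs $x$ at $b$, the only type variable in its scope, and a type argument of a variable never changes under conversion.

Suppose the coder could run $x$ at another type $d$, given maps $i:d\to b$ and $j:b\to d$. It would move its data from $b$ to $d$ and the result back, replacing $k(x\,b\,k\,n)$ by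
\[
k\Bigl(i\bigl(x\;d\;(j\circ k\circ i)\;(jn)\bigr)\Bigr).
\]
Take $b:=\sigma_a$, $k:=P$, $n:=\delta m$ as before, and $d:=a$, $i:=\delta$, $j:=\pi_2$. Then $\pi_2\circ P\circ\delta=\lambda y.h(\pi_2(\delta y))=h$ and $\pi_2(\delta m)=m$, so the decoder would obtain
\[
\pi_1\bigl(P(\delta(x\,a\,h\,m))\bigr)=\pi_2\bigl(\delta(x\,a\,h\,m)\bigr)=x\,a\,h\,m,
\]
as wanted. The triple $d,i,j$ is known only to the decoder, and the decoder reaches the inside of the code only through $k$. So the coder should abstract over $d,i,j$ in the argument of $k$ and let $k$ supply them. The argument of $k$ then has type $\forall d.(d\to b)\to(b\to d)\to b$, which is $S(b)$, and $k$ has type $S(b)\to b$. The starting point $n$ plays no part in this mechanism; dropping it from $\mathrm{Nat}$ leaves the type $U$.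

One difficulty is new. Coder and input have the same type, so $x$ now expects at $d$ a function of type $S(d)\to d$. To build it from $k:S(b)\to b$, the coder needs a map $S(d)\to S(b)$ in the place of $i$ in $j\circ k\circ i$, and the decoder must be able to undo that map.

\section{The counterexample}\label{sec:main}

The variable $b$ occurs in $S(b)$ both as a source and as a target of the maps that are passed in, so a map $d\to b$ alone does not induce a map $S(d)\to S(b)$. A pair of maps in opposite directions does. For types $\rho,\rho'$ and terms $i:\rho'\to\rho$, $j:\rho\to\rho'$ define the \emph{transport}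
\[
T(i,j):=\lambda s^{S(\rho')}.\,\Lambda e\,\lambda\alpha^{e\to\rho}\lambda\gamma^{\rho\to e}.\;i\bigl(s\,e\,(j\circ\alpha)\,(\gamma\circ i)\bigr).
\]
Here $j\circ\alpha:e\to\rho'$ and $\gamma\circ i:\rho'\to e$, so $s\,e\,(j\circ\alpha)(\gamma\circ i):\rho'$ and $T(i,j):S(\rho')\to S(\rho)$. No equation between $i$ and $j$ is assumed.

\begin{lemma}\label{lem:T}
Let $i_1:\rho'\to\rho$, $j_1:\rho\to\rho'$, $i_2:\rho''\to\rho'$ and $j_2:\rho'\to\rho''$. Then
\[
T(i_1,j_1)\circ T(i_2,j_2)=T(i_1\circ i_2,\;j_2\circ j_1),\qquad T(\mathbf I,\mathbf I)=\mathbf I .
\]
In particular $T(\pi_1,\delta)\circ T(\delta,\pi_2)=\mathbf I:S(a)\to S(a)$.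
\end{lemma}

\begin{proof}
For a variable $s:S(\rho'')$, unfolding the two transports gives
\begin{align*}
T(i_1,j_1)\bigl(T(i_2,j_2)s\bigr)&=\Lambda e\lambda\alpha\lambda\gamma.\;i_1\bigl(T(i_2,j_2)\,s\,e\,(j_1\circ\alpha)(\gamma\circ i_1)\bigr)\\
&=\Lambda e\lambda\alpha\lambda\gamma.\;i_1\Bigl(i_2\bigl(s\,e\,(j_2\circ j_1\circ\alpha)(\gamma\circ i_1\circ i_2)\bigr)\Bigr),
\end{align*}
which is $T(i_1\circ i_2,j_2\circ j_1)s$. Next, $T(\mathbf I,\mathbf I)s=\Lambda e\lambda\alpha\lambda\gamma.\,s\,e\,\alpha\,\gamma=s$, where the last step uses term-$\eta$ twice and type-$\eta$ once. Finally $T(\pi_1,\delta)\circ T(\delta,\pi_2)=T(\pi_1\circ\delta,\pi_2\circ\delta)=T(\mathbf I,\mathbf I)$ by \eqref{eq:delta}.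
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
\emph{The coder.} Following Section~\ref{sec:succ}, for $x:U$ put
\[
C:=\Lambda b\,\lambda k^{S(b)\to b}.\;k\,Q,\qquad Q:=\Lambda d\,\lambda i^{d\to b}\lambda j^{b\to d}.\;i\,(x\,d\,K),\qquad K:=j\circ k\circ T(i,j).
\]
Since $T(i,j):S(d)\to S(b)$, we have $K:S(d)\to d$. Then $x\,d\,K:d$, so $Q:S(b)$, $kQ:b$ and $C:U$.

\emph{The decoder.} It takes $b:=\sigma_a$ and supplies for $k$ a function $M$ that returns a pair:
\begin{gather*}
D:=\lambda z^U.\,\Lambda a\,\lambda h^{S(a)\to a}.\;\pi_1(z\,\sigma_a\,M),\\
M:=\lambda g^{S(\sigma_a)}.\;\bigl\langle\,\pi_1(g\,a\,\delta\,\pi_2)\,,\;h\bigl(T(\pi_1,\delta)\,g\bigr)\bigr\rangle .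
\end{gather*}
The first component is meant for the outermost call: it hands the triple $a,\delta,\pi_2$ to the code. The second is meant for all other calls: it moves $g$ back to $S(a)$ and applies $h$. We have $g\,a:(a\to\sigma_a)\to(\sigma_a\to a)\to\sigma_a$, so the first component has type $a$. Since $\pi_1:\sigma_a\to a$ and $\delta:a\to\sigma_a$, we have $T(\pi_1,\delta):S(\sigma_a)\to S(a)$, so the second component has type $a$. Thus $M:S(\sigma_a)\to\sigma_a$, $z\,\sigma_a\,M:\sigma_a$ and $D:U\to U$.

The type applications are $x\,d$ in $Q$, $z\,\sigma_a$ and $g\,a$ in $D$, and $s\,e$ in each of the two transports. All are to type variables or to the quantifier-free type $\sigma_a$.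

\emph{The decoder inverts the coder.} Let $Q^*$ be $Q$ with $b:=\sigma_a$, $k:=M$, and let $K^*:=\pi_2\circ M\circ T(\delta,\pi_2)$, which is $K$ with in addition $d:=a$, $i:=\delta$, $j:=\pi_2$. The outermost call gives
\[
\pi_1(C\,\sigma_a\,M)=\pi_1(M\,Q^*)=\pi_1(Q^*\,a\,\delta\,\pi_2)=\pi_1\bigl(\delta(x\,a\,K^*)\bigr)=x\,a\,K^* .
\]
The remaining call of $M$ is read through $j=\pi_2$. From the definition of $M$ we get $\pi_2\circ M=h\circ T(\pi_1,\delta)$, so by Lemma~\ref{lem:T}
\[
K^*=h\circ T(\pi_1,\delta)\circ T(\delta,\pi_2)=h .
\]
Hence $D\,C=\Lambda a\lambda h.\,x\,a\,h=x$ by term-$\eta$ and type-$\eta$, and $D\circ(\lambda x.C)=\lambda x.DC=\mathbf I$.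

\emph{The coder does not invert the decoder.} Every code begins by calling $k$, and the identity does not. We make this precise by erasing types, so that the argument needs only the Church--Rosser theorem for untyped terms. Define $|x|=x$, $|\lambda x^\rho.N|=\lambda x.|N|$, $|NN'|=|N||N'|$ and $|\Lambda a.N|=|N\sigma|=|N|$. Erasure commutes with substitution of terms and ignores substitution of types. It sends the two sides of type-$\beta$ and of type-$\eta$ to identical terms, and instances of term-$\beta$ and term-$\eta$ to instances of untyped $\beta$ and $\eta$. So equal terms have $\beta\eta$-equal erasures. If $(\lambda x.C)\circ D=\mathbf I$, then in the untyped calculus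
\[
\lambda z.\,(\lambda x.\lambda k.\,k\,|Q|)\,(|D|\,z)\;=_{\beta\eta}\;\lambda z.z .
\]
Let $y,y'$ be distinct variables, and apply both sides first to $\lambda v.y'$ and then to $\lambda v.y$. The left side reduces to $(\lambda v.y)Q'$ for some term $Q'$, and hence to $y$. The right side reduces to $(\lambda v.y')(\lambda v.y)$, and hence to $y'$. So $y=_{\beta\eta}y'$. Distinct variables are distinct normal forms, so this contradicts the Church--Rosser theorem for the untyped $\lambda\beta\eta$-calculus \cite[\S 3.3]{BarLC}.
\end{proof}

The two projections must differ at one point only: the outermost call of $M$ is read by $\pi_1$, while the map passed as $j$ is $\pi_2$. If $\pi_1$ were passed as $j$, then $K^*$ would read the first component of $M$, in which $h$ does not occur.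

As with the successor on the natural numbers, the retraction can be iterated, and each iteration cuts out a different part of $U$.

\begin{corollary}\label{cor:idem}
Let $F:=\lambda x.C$, and let powers denote iterated composition. The terms $F^n\circ D^n$ $(n\ge0)$ are idempotent and pairwise distinct.
\end{corollary}

\begin{proof}
From $D\circ F=\mathbf I$ we get $D^n\circ F^n=\mathbf I$ by induction, which gives idempotence. Suppose $F^m\circ D^m=F^n\circ D^n$ with $m<n$. Composing with $D^m$ on the left and $F^m$ on the right gives $\mathbf I=F^{n-m}\circ D^{n-m}$. So $F$ has the right inverse $F^{n-m-1}\circ D^{n-m}$, and \eqref{eq:inv} gives $F\circ D=\mathbf I$, contrary to Theorem~\ref{thm:main}.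
\end{proof}

\begin{remark}\label{rem:inhabited}
The type $U$ has no closed inhabitant. Read types as truth values, with $\forall$ ranging over true and false; the type of a closed term is then true. For $b$ false, the instance $d:=b$ makes $S(b)$ false, so $S(b)\to b$ is true and $U$ is false. The emptiness of $U$ is not the cause of the failure. Keep the starting point: let $U':=\forall b.(S(b)\to b)\to b\to b$, which contains $\Lambda b\lambda k\lambda n.n$, and put $C':=\Lambda b\lambda k\lambda n^b.\,k\bigl(\Lambda d\lambda i\lambda j.\,i(x\,d\,K\,(jn))\bigr)$ and $D':=\lambda z\Lambda a\lambda h\lambda m^a.\,\pi_1(z\,\sigma_a\,M\,(\delta m))$. The computation above gives $D'C'=\Lambda a\lambda h\lambda m.\,x\,a\,h\,(\pi_2(\delta m))=x$, while $(\lambda x.C')(D'z)\,b\,k\,n$ has head $k$ and $z\,b\,k\,n$ has head $z$.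
\end{remark}

\section{Types that absorb an argument}\label{sec:absorb}

In the proof of Theorem~\ref{thm:main} the decoder sends a type and two maps into the code through $k$. The same channel can carry a value of type $p$, and this is the only difference between $S_p$ and $S$. A coder for $p\to U_p$ receives $f:p\to U_p$ and has no argument for it; it waits until $k$ delivers one.

\begin{proof}[Proof of Theorem~\ref{thm:absorb}]
Let $a,b,d,e$ be not free in $p$. For $i:\rho'\to\rho$ and $j:\rho\to\rho'$ put
\[
T_p(i,j):=\lambda s^{S_p(\rho')}.\,\Lambda e\,\lambda\alpha^{e\to\rho}\lambda\gamma^{\rho\to e}\lambda y^p.\;i\bigl(s\,e\,(j\circ\alpha)\,(\gamma\circ i)\,y\bigr):S_p(\rho')\to S_p(\rho).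
\]
The argument $y$ can be passed on unchanged because $b$ is not free in $p$, so that $S_p(\rho')$ and $S_p(\rho)$ expect the same type $p$. For a variable $s:S_p(a)$, by \eqref{eq:delta} and $\eta$,
\begin{align*}
T_p(\pi_1,\delta)\bigl(T_p(\delta,\pi_2)s\bigr)&=\Lambda e\lambda\alpha\lambda\gamma\lambda y.\;\pi_1\Bigl(\delta\bigl(s\,e\,(\pi_2\circ\delta\circ\alpha)(\gamma\circ\pi_1\circ\delta)\,y\bigr)\Bigr)\\
&=\Lambda e\lambda\alpha\lambda\gamma\lambda y.\;s\,e\,\alpha\,\gamma\,y\;=\;s .
\end{align*}
Define
\begin{gather*}
F:=\lambda f^{p\to U_p}.\,\Lambda b\,\lambda k^{S_p(b)\to b}.\;k\,Q_f,\qquad G:=\lambda z^{U_p}.\,\lambda u^p.\,\Lambda a\,\lambda h^{S_p(a)\to a}.\;\pi_1(z\,\sigma_a\,M_u),\\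
Q_f:=\Lambda d\,\lambda i^{d\to b}\lambda j^{b\to d}\lambda y^p.\;i\bigl(f\,y\,d\,(j\circ k\circ T_p(i,j))\bigr),\\
M_u:=\lambda g^{S_p(\sigma_a)}.\;\bigl\langle\,\pi_1(g\,a\,\delta\,\pi_2\,u)\,,\;h\bigl(T_p(\pi_1,\delta)\,g\bigr)\bigr\rangle .
\end{gather*}
Here $j\circ k\circ T_p(i,j):S_p(d)\to d$ and $f\,y:U_p$, so the argument of $i$ has type $d$, $Q_f:S_p(b)$ and $F:(p\to U_p)\to U_p$. Also $g\,a\,\delta\,\pi_2\,u:\sigma_a$ and $T_p(\pi_1,\delta)g:S_p(a)$, so $M_u:S_p(\sigma_a)\to\sigma_a$ and $G:U_p\to p\to U_p$. Neither term has a free term variable. Let $Q_f^*$ be $Q_f$ with $b:=\sigma_a$, $k:=M_u$. Then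
\[
\pi_1(F f\,\sigma_a\,M_u)=\pi_1(M_uQ_f^*)=\pi_1(Q_f^*\,a\,\delta\,\pi_2\,u)=\pi_1\bigl(\delta(f\,u\,a\,K^*)\bigr)=f\,u\,a\,K^*,
\]
where $K^*=\pi_2\circ M_u\circ T_p(\delta,\pi_2)=h\circ T_p(\pi_1,\delta)\circ T_p(\delta,\pi_2)=h$. So $G(Ff)=\lambda u\Lambda a\lambda h.\,f\,u\,a\,h=f$.

For the iteration, note two closure properties, both of which preserve closedness of the terms. If $\rho\le\tau$ by $F,G$, then $(p\to\rho)\le(p\to\tau)$ by $\lambda f.F\circ f$ and $\lambda g.G\circ g$, since $G\circ(F\circ f)=f$. If moreover $\tau\le\tau'$ by $F',G'$, then $\rho\le\tau'$ by $F'\circ F$ and $G\circ G'$. Write $p^n\to U_p$ for the type with $n$ arguments $p$. If $(p^n\to U_p)\le U_p$, then $(p^{n+1}\to U_p)\le(p\to U_p)\le U_p$, and induction on $n$ completes the proof.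
\end{proof}

The type $U_p$ is built from $p$ and is longer than $p$. Proposition~\ref{prop:reflexive} shows that absorption cannot be made self-referential: no type absorbs an argument of its own type.

\section{Mutual retracts that are not isomorphic}\label{sec:noniso}

Theorem~\ref{thm:main} shows that one particular retraction is not an isomorphism. Theorem~\ref{thm:noniso} excludes every pair of terms, in every environment, so its proof must analyze arbitrary $F:(p\to U_p)\to U_p$ and $G:U_p\to(p\to U_p)$. The coder of Section~\ref{sec:absorb} begins with $k$ and waits for an argument of type $p$. We show that in an isomorphism $Fw$ must begin with $w$ instead, and so must produce an argument $P:p$ for $w$ by itself. For $G(Fw)u$ to return $wu$, this $P$ has to become $u$ once $b$ and $k$ are instantiated. Only $k$ can carry $u$ into $P$; but $k$ returns values of type $b$ only, while a term of type $\forall a(a\to a)$ can be tested at a fresh type.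

\begin{proof}[Proof of Theorem~\ref{thm:noniso}]
Let $p=\forall a(a\to a)$. We have $U_p\le(p\to U_p)$ by $\lambda x\lambda u.x$ and $\lambda f.f(\Lambda a\lambda y^a.y)$; this uses that $p$ has a closed inhabitant. The other retraction is Theorem~\ref{thm:absorb}.

Suppose $E\vdash F:(p\to U_p)\to U_p$ and $E\vdash G:U_p\to(p\to U_p)$ with $G\circ F=\mathbf I$ and $F\circ G=\mathbf I$. Take a fresh type variable $b$ and fresh variables $z:U_p$, $w:p\to U_p$, $u:p$ and $k:S_p(b)\to b$, and put
\[
r:=F\,w\,b\,k:b,\qquad t:=G\,z\,u\,b\,k:b .
\]
Both terms have heads by Lemma~\ref{lem:head}(c).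

\emph{The head of $r$ is $w$.} We have $r[w:=Gz]=F(Gz)\,b\,k=z\,b\,k$, with head $z$. If the head of $r$ were a variable other than $w$, it would survive the substitution by Lemma~\ref{lem:head}(d), so it would be $z$ by (a). But $z$ is not free in $r$, contrary to (b).

\emph{The head of $t$ is $z$.} We have $t[z:=Fw]=G(Fw)\,u\,b\,k=w\,u\,b\,k$, with head $w$. If the head of $t$ were a variable other than $z$, it would survive the substitution and so be $w$, which is not free in $t$.

\emph{The argument of $w$.} The types $p\to U_p$, $U_p$ and $(S_p(\rho)\to\rho)\to\rho$ are not type variables, so the normal forms of $r$ and $t$ have the shapes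
\[
r=w\,P\,\rho\,L\,\vec A,\qquad t=z\,\rho'\,L'\,\vec A',
\]
with $P:p$ and $L':S_p(\rho')\to\rho'$, where $\vec A$ and $\vec A'$ are possibly empty lists of arguments. The free variables of $P$ are free in $r$, so they are among $w$, $k$ and the variables of $E$. Put $L'':=L'[z:=Fw]$ and $\vec A'':=\vec A'[z:=Fw]$, and let $\theta$ be the simultaneous substitution $[b:=\rho',\,k:=L'']$. It respects types: the type of $k$ becomes $S_p(\rho')\to\rho'$, the type of $L''$, and $b$ occurs neither in $E$ nor in the closed type of $w$. Since $b$ and $k$ are not free in $Fw$, we have $r\theta\equiv F\,w\,\rho'\,L''$. Therefore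
\[
w\,u\,b\,k=t[z:=Fw]=F\,w\,\rho'\,L''\,\vec A''\equiv(r\theta)\,\vec A''=w\,(P\theta)\,(\rho\theta)\,(L\theta)\,(\vec A\theta)\,\vec A'' ,
\]
and Lemma~\ref{lem:head}(a) gives $P\theta=u$.

\emph{Testing at a fresh type.} Take a fresh type variable $a'$ and a fresh variable $y:a'$. The term $P\,a'\,y$ has type $a'$, so it has a head $h$, which is $y$, $w$, $k$ or a variable of $E$. The head is not $k$. Indeed $k$ has an arrow type, and $k\,A_1$ has type $b$, which admits no further argument; so a term $k\,A_1\cdots A_n$ whose type is a type variable has $n=1$ and type $b\not\equiv a'$. Hence $h\theta\equiv h$, and $(P\,a'\,y)\theta\equiv(P\theta)\,a'\,y$ has head $h$ by Lemma~\ref{lem:head}(d). On the other hand $(P\theta)\,a'\,y=u\,a'\,y$ has head $u$, and $u\not\equiv h$. This contradicts Lemma~\ref{lem:head}(a).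
\end{proof}

\begin{thebibliography}{9}

\bibitem{BarLC}
Barendregt, \emph{The Lambda Calculus}.

\bibitem{BarTypes}
Barendregt, Lambda calculi with types, in: \emph{Handbook of Logic in Computer Science}, vol.~2.

\bibitem{Girard}
Girard, 1972.

\bibitem{RTMA}
\emph{Retractions of Types with Many Atoms}, \texttt{https://github.com/lclem/bibliographer}.

\bibitem{Statman}
R.~Statman, Completeness, invariance and $\lambda$-definability, \emph{J. Symbolic Logic} 47 (1982).

\end{thebibliography}
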